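# Words with separated levels, and a special atom without nonzero $*$-rings

## 1. Words in which equal levels are separated by larger ones

Everything in this lecture is built from a simple kind of word. Let $\mathbb N=\{1,2,\dots\}$ and take letters $x_{i,q}$ with $i,q\in\mathbb N$. We call $i$ the *level* of the letter, written $\operatorname{lev}x_{i,q}=i$, and $q$ its *weight*. Words are nonempty unless we say otherwise.

**Definition (good and bad words).** An *offending pair* in a word is a pair of letters, at two different positions, of the same level $i$, such that all letters strictly between them have level $\le i$. A word is *bad* if it has an offending pair, and *good* otherwise.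

So a word is good exactly when between any two letters of equal level there is a letter of strictly larger level. The level sequences $1\,2\,1$, $2\,1\,3\,2$ and $1\,2\,1\,3\,1\,2\,1$ are good; $1\,1$ and $2\,1\,2$ are bad. Factors of good words are good. The largest level of a good word occurs exactly once. Removing that letter leaves two (possibly empty) good words with smaller levels, so by induction a good word whose levels lie in a set of $m$ elements has length at most $2^m-1$.

**Definition (records and total weights).** For a good word $w$ with levels $i_1,\dots,i_k$:

- $\lambda(w)$ is the set of levels $i_p$ such that $i_r<i_p$ for all $r<p$ (left records);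
- $\rho(w)$ is the set of levels $i_p$ such that $i_r<i_p$ for all $r>p$ (right records);
- $\delta(w)\in G:=\mathbb Z^{(\mathbb N)}$ has as $i$-th coordinate $\delta_i(w)$ the sum of the weights of the letters of level $i$ in $w$.

The *content* of $w$ is the set of its levels. Weights are positive, so the content is $\operatorname{supp}\delta(w)$. Let $\max w$ be the largest level of $w$. The letter of that level is a record from both sides, so $\max w=\max\lambda(w)=\max\rho(w)$. For the empty word put $\delta=0$. We write $e_i$ for the standard basis of $G$, and $\nu\ge0$ means that all coordinates are $\ge 0$.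

For example, $x_{1,3}x_{2,1}x_{1,1}$ has $\lambda=\rho=\{1,2\}$ and $\delta=4e_1+e_2$, and $x_{1,1}x_{2,1}x_{1,3}$ has the same three data. On the other hand $x_{2,1}x_{1,1}x_{3,1}$ has $\lambda=\{2,3\}$, $\rho=\{3\}$, while $x_{2,1}x_{3,1}x_{1,1}$ has $\lambda=\{2,3\}$, $\rho=\{1,3\}$, with the same $\delta$.

The first lemma shows that the three data control concatenation, so that we may forget everything else about a word.

**Lemma 1.** Let $v,w$ be good. Then $vw$ is good if and only if $\rho(v)\cap\lambda(w)=\emptyset$, and in that case
$$\lambda(vw)=\lambda(v)\cup\{i\in\lambda(w):i>\max v\},\quad \rho(vw)=\rho(w)\cup\{i\in\rho(v):i>\max w\},\quad \delta(vw)=\delta(v)+\delta(w).$$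

*Proof.* Suppose $vw$ is bad, with an offending pair of level $i$. As $v$ and $w$ are good, one member is in $v$ and the other in $w$. All letters between have level $\le i$. If another letter of level $i$ were between them, say in $v$, it would form with the member in $v$ an offending pair inside $v$; likewise for $w$. So all letters between have level $<i$. Hence the member in $v$ is a right record of $v$, the member in $w$ is a left record of $w$, and $i\in\rho(v)\cap\lambda(w)$. Conversely, if $i\in\rho(v)\cap\lambda(w)$, the right record of level $i$ in $v$ and the left record of level $i$ in $w$ have only smaller levels between them, so they offend.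

For the formulas: a position of $v$ is a left record of $vw$ iff it is one of $v$; a position of $w$ is a left record of $vw$ iff it is one of $w$ and its level exceeds $\max v$. The formula for $\rho$ is the mirror image, and $\delta$ is additive by definition. $\square$

Declare two words equivalent if both are bad, or both are good with the same $(\lambda,\rho,\delta)$. This is a congruence on the free semigroup. Indeed, if one factor is bad, so is the product; and for good factors Lemma 1 expresses the goodness of $vw$ and its data through the data of $v$ and $w$ (recall $\max v=\max\lambda(v)$). Let $S$ be the quotient semigroup, $[w]$ the class of $w$, and $0\in S$ the class of all bad words, which is a zero element. The functions $\lambda,\rho,\delta,\max$ and content are defined on $S\setminus\{0\}$. We write a letter also for its class.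

The second lemma is the mechanism that will later control all prime ideals: small letters lying between large letters may be moved freely, as long as total weights are kept.

**Lemma 2 (gaps).** Let $w=X_1h_1X_2h_2\cdots h_{k-1}X_k$ with $k\ge2$, where the letters $X_j$ have levels $>m$ and the $h_j$ are possibly empty words in letters of levels $\le m$. Then $w$ is good if and only if $X_1\cdots X_k$ is good and every nonempty $h_j$ is good. In that case
$$\lambda(w)=\lambda(X_1\cdots X_k),\qquad \rho(w)=\rho(X_1\cdots X_k),\qquad \delta(w)=\delta(X_1\cdots X_k)+\sum_j\delta(h_j).$$
Hence, if $w$ is good and $h_1',\dots,h_{k-1}'$ are words in levels $\le m$, each empty or good, with $\sum\delta(h_j')=\sum\delta(h_j)$, then $[w]=[X_1h_1'X_2\cdots h_{k-1}'X_k]$.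

*Proof.* An offending pair of level $\le m$ has no $X$ between its members, so it lies in a single $h_j$. An offending pair of level $>m$ consists of two $X$'s, and the letters of the $h_j$ between them, being of level $\le m$, are irrelevant; so it is an offending pair of $X_1\cdots X_k$. The converse is clear for both kinds. A letter of some $h_j$ has a larger level before it ($X_1$) and after it ($X_k$), so it is never a record; and it does not prevent an $X$ from being a record. The formula for $\delta$ is additivity. For the last sentence, the new word is good by the criterion and has the same data. $\square$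

For example, $[x_{2,1}\,x_{1,1}\,x_{3,1}\,x_{1,1}\,x_{4,1}]=[x_{2,1}\,x_{1,2}\,x_{3,1}\,x_{4,1}]$: both letters of level $1$ have been gathered in the first gap. This is what the weights are for. A good word using level $1$ only has length one, so with letters of weight $1$ only, a total of $2$ could not be placed in a single gap. In general, every $\nu\ge0$ in $G$ with $\operatorname{supp}\nu\subseteq\{1,\dots,m\}$ is $\delta(h)$ for a word $h$ in levels $\le m$ that is empty or good: take the product of the $x_{i,\nu_i}$, $i\in\operatorname{supp}\nu$, in increasing order of $i$.

**Definition (the elements $E$).** For letters $X,Y$ of distinct levels and $\nu\ge0$ in $G$ supported on levels smaller than both, put $E(X,Y;\nu)=[XhY]$, where $h$ is empty or good, has levels in the support of $\nu$, and $\delta(h)=\nu$.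

Since $XY$ is good, Lemma 2 (with $k=2$) shows that $E(X,Y;\nu)\neq0$ and that it does not depend on $h$. Different $\nu$ give different elements, because $\delta(E(X,Y;\nu))=\delta(X)+\delta(Y)+\nu$.

## 2. A twisted semigroup ring on these words

Let $F$ be any field. Let $\Omega=G\times\mathbb N$, with $G$ acting by translation on the first factor, and let $K=F(t_\omega:\omega\in\Omega)$ be the field of rational functions. Each $g\in G$ acts on $K$ by the $F$-automorphism $\sigma^g$ with $\sigma^g(t_\omega)=t_{g\omega}$; then $\sigma^{g+h}=\sigma^g\sigma^h$, and distinct $g$ give distinct automorphisms because the action on $\Omega$ is free. For $s\in S\setminus\{0\}$ put $\sigma_s=\sigma^{\delta(s)}$.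

**Definition (the ring $A$).** $A$ is the left $K$-vector space with basis $S\setminus\{0\}$ and multiplication
$$(ks)(k's')=k\,\sigma_s(k')\,ss',\tag{1}$$
where the zero of $S$ is read as $0\in A$.

It is associative: if $ss's''\ne0$ in $S$, both bracketings of $(ks)(k's')(k''s'')$ give $k\,\sigma_s(k')\,\sigma_s\sigma_{s'}(k'')\,ss's''$, because $\delta(ss')=\delta(s)+\delta(s')$; if $ss's''=0$, both are $0$. Scalars act on the right by $(ks)k'=k\sigma_s(k')s$. For $a,b\in A$ and $k\in K$ one reads off
$$(ka)b=k(ab),\qquad (ak)b=a(kb),\qquad (ab)k=a(bk),\tag{2}$$
and $A$ is a $K$-$K$-bimodule. For $\mu\in G$ let $A_\mu$ be the $K$-span of the $s$ with $\delta(s)=\mu$. Then $A=\bigoplus_\mu A_\mu$ and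
$$ak=\sigma^\mu(k)\,a\qquad(a\in A_\mu,\ k\in K).\tag{3}$$

For infinite $N\subseteq\mathbb N$ let $P_N$ be the $K$-span of all $s\in S\setminus\{0\}$ whose content is not contained in $N$. The content of a nonzero product is the union of the contents, so $P_N$ is an ideal; also $P_{\mathbb N}=0$.

We shall prove that the prime ideals of $A$ are exactly the $P_N$, that $A/P_N\cong A$ for all of them, and that each $P_N$ is the intersection of the primes strictly above it. The next section explains why one would want such a ring.

## 3. Special radicals, prime essential rings and $*$-rings

Rings are associative, not necessarily with $1$. Classes of rings are closed under isomorphisms and contain the zero ring. "Ideal" means two-sided ideal. A prime ideal $P$ of $A$ satisfies $P\ne A$ and $A/P$ is prime; equivalently, $aAb\subseteq P$ implies $a\in P$ or $b\in P$; equivalently, $IJ\subseteq P$ for ideals $I,J$ implies $I\subseteq P$ or $J\subseteq P$. In the last condition it suffices to consider ideals strictly containing $P$: if neither $I$ nor $J$ lies in $P$ and $IJ\subseteq P$, then $(I+P)(J+P)\subseteq P$.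

For a class $\mathcal M$ of rings, $\mathcal U(\mathcal M)$ is the class of all rings having no nonzero homomorphic image in $\mathcal M$ (the upper radical determined by $\mathcal M$). It is closed under homomorphic images. A *special class* is a class of prime rings closed under nonzero ideals and under essential extensions: if an essential ideal of $R$, that is, one meeting each nonzero ideal of $R$ nontrivially, belongs to the class, so does $R$. A radical is *special* if it is $\mathcal U(\mathcal M)$ for a special class $\mathcal M$. The special radicals form a lattice with smallest element the prime (Baer) radical $\beta=\mathcal U(\pi)$, where $\pi$ is the class of all prime rings. A *special atom* is a minimal element among the special radicals other than $\beta$. For a ring $A$, $\widehat l_A$ is the smallest special radical containing $A$.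

**Definition ($*$-ring).** A ring $A$ is a $*$-ring if $A$ is prime and $A/I\in\beta$ for every nonzero ideal $I$ of $A$.

For example $\mathbb Z_2$ is a $*$-ring. Let $\mathbb Z_{(p)}$ be the integers localized at a prime $p$. It is not a $*$-ring, since its image $\mathbb Z_p$ is prime. But $I=p\mathbb Z_{(p)}$ is one: if $0\ne J$ is an ideal of $I$ containing $p^ku$ with $u$ a unit of $\mathbb Z_{(p)}$, then $J\supseteq p^ku\,I=p^{k+1}\mathbb Z_{(p)}$, so $I/J$ is nilpotent and lies in $\beta$.

**Definition (prime essential ring).** A semiprime ring $A$ is prime essential if every nonzero prime ideal of $A$ has nonzero intersection with each nonzero ideal of $A$.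

Every prime ring is prime essential, since nonzero ideals of a prime ring meet. The ring $\mathbb Z\times\mathbb Z$ is not: the prime $\mathbb Z\times0$ misses $0\times\mathbb Z$. A prime essential ring that is not prime is the ring $C$ of locally constant functions from the Cantor set to $\mathbb Z_2$. It is semiprime, being a subring of a power of $\mathbb Z_2$. Let $P$ be a prime and $J\neq 0$ an ideal. Pick $0\ne f\in J$, the indicator of a nonempty clopen set $U$, and split $U=U_1\sqcup U_2$ into nonempty clopen sets, which is possible as there are no isolated points. Since $1_{U_1}1_{U_2}=0\in P$, one of them, say $1_{U_1}$, is in $P$, and $1_{U_1}=1_{U_1}f\in P\cap J$ is nonzero.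

Two results are known: if $A$ is a nonzero $*$-ring, then $\widehat l_A$ is a special atom; and, in particular, $\widehat l_{\mathbb Z_2}=\mathcal U(\pi\setminus\{\mathbb Z_2\})$, where $\{\mathbb Z_2\}$ stands for the isomorphism class. The question, from "A Prime Essential Ring That Generates A Special Atom", is: *does $\widehat l_A$ contain a nonzero $*$-ring for every nonzero prime essential ring $A$?*

**Definition (locally closed prime).** A prime ideal $P$ of $A$ is locally closed if the intersection of all prime ideals of $A$ strictly containing $P$ (taken to be $A$ if there are none) is different from $P$.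

In $\mathbb Z$ the prime $0$ is not locally closed, since $\bigcap_p p\mathbb Z=0$, but each $p\mathbb Z$ is. In $\mathbb Z_{(p)}$ the prime $0$ is locally closed, because $p\mathbb Z_{(p)}$ is the only nonzero prime. If $J\subseteq P$ is an ideal, then $P$ is locally closed in $A$ iff $P/J$ is locally closed in $A/J$, by the correspondence of primes.

**Theorem 3 (criterion).** For every ring $A$: $\widehat l_A$ contains a nonzero $*$-ring if and only if $A$ has a locally closed prime ideal.

**Theorem 4 (the answer is no).** There is a nonzero prime ring $A$ whose nonzero prime homomorphic images are all isomorphic to $A$ and which has no locally closed prime ideal. There is also a non-prime semiprime ring $B$ with the same two properties (all nonzero prime images are isomorphic to $A$, no locally closed prime ideals), in which every prime ideal meets every nonzero ideal nontrivially. Both $A$ and $B$ are prime essential, and $\widehat l_A=\widehat l_B$ contains no nonzero $*$-ring.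

The ring $B$ shows that the answer does not depend on admitting prime rings as prime essential.

**Theorem 5.** (a) For $A$ as constructed for Theorem 4, $\widehat l_A$ is a special atom. So there are special atoms containing no nonzero $*$-ring; for each infinite cardinal $\kappa$ there is one, and different $\kappa$ give different atoms.

(b) For a ring $A$, $\widehat l_A$ does contain a nonzero $*$-ring whenever

- (i) some nonzero prime image of $A$ has nonzero center (for example, $A\notin\beta$ is commutative or PI, or $A\ne0$ has $1$), or
- (ii) $A$ has a nonzero ideal $I=I^2$ that is finitely generated as an ideal (for example, $A$ has a nonzero idempotent), or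
- (iii) $A\notin\beta$ has the ascending chain condition on prime ideals.

## 4. Accessible subrings turn $\widehat l_A$ into a statement about primes

We use these textbook facts. The radical $\beta$ is hereditary (ideals of rings in $\beta$ are in $\beta$), and every ring $R$ has an ideal $\beta(R)\in\beta$ equal to the intersection of all prime ideals of $R$ (to $R$ if there are none). A nonzero prime ring is not in $\beta=\mathcal U(\pi)$. Three more facts have short proofs.

*Nonzero ideals of a prime ring are prime and essential.* Let $0\ne I$ be an ideal of the prime ring $R$. If $a,b\in I$ are nonzero with $aIb=0$, take $0\ne x\in I$; then $aR(xRb)\subseteq aIb=0$, so $xRb=0$, so $x=0$ or $b=0$, a contradiction. If $J\ne0$ is an ideal of $R$, then $0\ne IJ\subseteq I\cap J$.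

*If $I$ is an essential ideal of $R$ and $I$ is prime, then $R$ is prime.* If $JJ'=0$ with nonzero ideals of $R$, then $J\cap I$ and $J'\cap I$ are nonzero ideals of $I$ with product $0$.

*Andrunakievich's lemma: if $H\triangleleft I\triangleleft R$ and $H^*$ is the ideal of $R$ generated by $H$, then $(H^*)^3\subseteq H$.* Indeed $H^*=H+RH+HR+RHR\subseteq I$, and $(H^*)^3\subseteq IH^*I\subseteq IHI\subseteq H$, using $IR\subseteq I$ and $RI\subseteq I$.

**Definition (accessible subring).** A subring $H$ of $R$ is accessible if $H=H_0\triangleleft H_1\triangleleft\dots\triangleleft H_n=R$ for some chain.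

In $F[x]$, the subring $H=Fx^2+x^4F[x]$ is an ideal of $x^2F[x]$, because $x^2F[x]\cdot x^2F[x]=x^4F[x]\subseteq H$. So $H$ is accessible in $F[x]$, but it is not an ideal, as $x^3\notin H$. It does contain the ideal $x^4F[x]$. The next lemma says this always happens in prime rings; it lets us pass from accessible subrings back to ideals.

**Lemma 6.** A nonzero accessible subring $H$ of a prime ring $R$ contains a nonzero ideal of $R$.

*Proof.* Let $H=H_0\triangleleft\dots\triangleleft H_n=R$. Going down from $R$, all $H_i$ are nonzero ideals of prime rings, hence prime. We show by induction on $i$ that $H$ contains a nonzero ideal of $H_i$; for $i=0$ take $H$. If $H$ contains a nonzero ideal $J$ of $H_i$, then $J\triangleleft H_i\triangleleft H_{i+1}$, so $(J^*)^3\subseteq J\subseteq H$, where $J^*$ is the ideal of $H_{i+1}$ generated by $J$. This is an ideal of $H_{i+1}$, nonzero because $H_{i+1}$ is prime. $\square$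

For nonzero prime rings write $R\sim R'$ if some ring is isomorphic to nonzero accessible subrings of both. For example $\mathbb Z_{(p)}\sim p\mathbb Z_{(p)}$. The purpose of the next lemma is to replace the two closure conditions of a special class by a single one.

**Lemma 7.** $\sim$ is an equivalence relation. A class $\mathcal M$ of prime rings (containing $0$) is special if and only if $\mathcal M\setminus\{0\}$ is closed under $\sim$.

*Proof.* Reflexivity and symmetry are clear. For transitivity let $R\sim R'\sim R''$. There are nonzero accessible subrings $H,H'$ of $R'$ such that $H$ is isomorphic to an accessible subring of $R$ and $H'$ to one of $R''$. By Lemma 6 both contain nonzero ideals of $R'$, and these meet, so $H\cap H'\neq0$. If $H'=H'_0\triangleleft\dots\triangleleft H'_n=R'$, then $H\cap H'_0\triangleleft\dots\triangleleft H\cap H'_n=H$, so $H\cap H'$ is accessible in $H$, and likewise in $H'$. Accessibility is transitive along chains, so $H\cap H'$ is isomorphic to nonzero accessible subrings of $R$ and of $R''$.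

Let $\mathcal M$ be special, $0\ne R\in\mathcal M$, $R\sim R'$, and let $H$ be nonzero and accessible in $R$ and, up to isomorphism, in $R'$. Going down from $R$ through nonzero ideals gives $H\in\mathcal M$. In the chain from $H$ up to $R'$ all members are prime, so each is an essential ideal of the next. Going up gives $R'\in\mathcal M$.

Conversely let $\mathcal M\setminus\{0\}$ be closed under $\sim$. A nonzero ideal $I$ of $R\in\mathcal M$ is prime and $I\sim R$, so $I\in\mathcal M$. If $0\ne R\in\mathcal M$ is an essential ideal of $R'$, then $R'$ is prime and $R'\sim R$, so $R'\in\mathcal M$. (If $0$ is essential in $R'$, then $R'=0$.) $\square$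

Now we can describe $\widehat l_A$ explicitly.

**Proposition 8.** For any ring $A$: $R\in\widehat l_A$ if and only if every nonzero prime image of $R$ is $\sim$ to some nonzero prime image of $A$.

*Proof.* Let $\mathcal N_A$ consist of $0$ and all nonzero prime rings that are not $\sim$ to any nonzero prime image of $A$. As $\sim$ is an equivalence relation, $\mathcal N_A\setminus\{0\}$ is closed under $\sim$, so $\mathcal N_A$ is special by Lemma 7. Also $A\in\mathcal U(\mathcal N_A)$. Let $\mathcal M$ be any special class with $A\in\mathcal U(\mathcal M)$. Then $\mathcal M$ contains no nonzero prime image of $A$. Being closed under $\sim$, it contains no nonzero ring $\sim$ to such an image, so $\mathcal M\subseteq\mathcal N_A$ and $\mathcal U(\mathcal N_A)\subseteq\mathcal U(\mathcal M)$. Hence $\widehat l_A=\mathcal U(\mathcal N_A)$. By definition, $R\in\mathcal U(\mathcal N_A)$ means that no nonzero prime image of $R$ is in $\mathcal N_A$, which is the claim. $\square$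

A check against the known case: if $R\sim\mathbb Z_2$, then $R$ has a nonzero accessible subring $H\cong\mathbb Z_2$, and by Lemma 6 $H$ is itself an ideal of $R$. Let $e$ be its identity. Then $er,re\in H$ give $er=ere=re$, so $e$ is a central idempotent, and $(r-er)$ runs over an ideal annihilated by $eR=H$. As $R$ is prime, this ideal is $0$ and $R=H$. So $\mathcal N_{\mathbb Z_2}=\pi\setminus\{\mathbb Z_2\}$, in agreement with the formula above.

It remains to recognize, up to $\sim$, the $*$-rings.

**Lemma 9.** A nonzero prime ring $R$ is $\sim$ to a $*$-ring if and only if $0$ is a locally closed prime ideal of $R$.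

*Proof.* First, a nonzero ideal $I$ of a $*$-ring $D$ is a $*$-ring. It is prime. Let $0\ne J\triangleleft I$. By Lemma 6, $J$ contains a nonzero ideal $J'$ of $D$. Then $D/J'\in\beta$, so its ideal $I/J'$ is in $\beta$, and so is the image $I/J$. Hence nonzero accessible subrings of $*$-rings are $*$-rings.

($\Rightarrow$) Let $D\sim R$ with $D$ a $*$-ring. By the above, $R$ has a nonzero accessible subring that is a $*$-ring. By Lemma 6 it contains a nonzero ideal $I$ of $R$, which is again a $*$-ring. Let $Q\neq0$ be a prime ideal of $R$. Then $I\cap Q\ne0$, so $(I+Q)/Q\cong I/(I\cap Q)\in\beta$. This is an ideal of the prime ring $R/Q$; if it were nonzero it would be a nonzero prime ring in $\beta$, which is impossible. So $I\subseteq Q$. The intersection of the nonzero primes contains $I\ne0$.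

($\Leftarrow$) Let $I\ne0$ be the intersection of all nonzero primes of $R$ ($I=R$ if there are none). Let $0\ne J\triangleleft I$ and let $J'\subseteq J$ be a nonzero ideal of $R$ (Lemma 6). Every prime of $R$ containing $J'$ is nonzero and so contains $I$. Hence $I/J'\subseteq\beta(R/J')$, so $I/J'\in\beta$ by heredity, and $I/J\in\beta$. As $I$ is prime, it is a $*$-ring, and $I\sim R$. $\square$

**Proof of Theorem 3.** A nonzero $*$-ring $D$ has only one nonzero prime image, $D$ itself, because $D/I\in\beta$ for $I\ne0$. By Proposition 8, $D\in\widehat l_A$ iff $D\sim A/P$ for some prime $P$ of $A$. By Lemma 9 such a $D$ exists iff for some prime $P$ the zero ideal of $A/P$ is locally closed, that is, iff some $P$ is locally closed in $A$. $\square$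

We try the criterion by hand. For $A=\mathbb Z$ the primes $p\mathbb Z$ are locally closed, and indeed $\mathbb Z_p\in\widehat l_{\mathbb Z}$ is a $*$-ring. For the ring $C$ of Section 3, $C/P$ is for every prime $P$ a domain in which $f^2=f$ holds identically, so $C/P\cong\mathbb Z_2$; every prime is maximal and hence locally closed. Neither is a counterexample. The next section shows that this was bound to happen.

## 5. Centers, idempotents and chain conditions force a locally closed prime

This section proves Theorem 5(b). By Theorem 3 it suffices to find a locally closed prime of $A$, or of a homomorphic image of $A$, since its preimage is then locally closed in $A$.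

**(i) A nonzero center.** Let $R$ be a nonzero prime image of $A$ and $z\ne0$ a central element of $R$. If $zr=0$, then $zRr=Rzr=0$, so $r=0$. Hence $z$ is not nilpotent. By Zorn's lemma choose an ideal $Q$ of $R$ maximal among those disjoint from $\{z^n:n\ge1\}$. If $J,J'\supsetneq Q$ are ideals, they contain some $z^n$ and $z^{n'}$, so $z^{n+n'}\in JJ'$ and $JJ'\not\subseteq Q$. Thus $Q$ is prime. A prime $Q'\supsetneq Q$ contains some $z^n$; the image of $z$ in the prime ring $R/Q'$ is central and nilpotent, hence $0$ by the first remark. So $z$ lies in every prime strictly containing $Q$, while $z\notin Q$.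

The examples: if $A\notin\beta$, then $A$ has a nonzero prime image, which is commutative or PI if $A$ is. In the commutative case the center is everything. Nonzero semiprime PI rings have nonzero center (L. H. Rowen, *Some results on the center of a ring with polynomial identity*, Bull. AMS 79 (1973)). If $A\ne0$ has $1$, it has a maximal ideal $M$, and $A/M$ is simple with $1$, hence prime; its center contains $1$.

**(ii) A finitely generated idempotent ideal.** Let $0\ne I=I^2$ be finitely generated as an ideal. A union of a chain of ideals not containing $I$ does not contain $I$, since it would contain the finitely many generators at some stage. So Zorn's lemma gives an ideal $Q$ maximal among those not containing $I$. If $J,J'\supsetneq Q$, then $JJ'\supseteq I^2=I$, so $JJ'\not\subseteq Q$; thus $Q$ is prime. All ideals strictly containing $Q$ contain $I\not\subseteq Q$, so $Q$ is locally closed. If $e\ne0$ is idempotent, the ideal $I$ generated by $e$ satisfies $e=e^2\in I^2$, so $I=I^2$.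

**(iii) Chain condition.** If $A\notin\beta$, it has a prime ideal. By ACC there is one that is maximal among the primes, and it is locally closed by definition. $\square$

So a counterexample has no $1$, no nonzero idempotent, no nonzero central element in a prime image, and long ascending chains of primes. The argument in (i) shows the enemy: an element whose powers survive. One wants finitely many generators always to generate something nilpotent. Good words do this.

## 6. Killing bad words is not enough: the ruler words

The first thing to try is the monomial algebra of good words, without any identification. Take one letter $x_i$ for each level $i$, let $M$ be the $F$-space whose basis is the set of good words in the $x_i$, and multiply by concatenation, with bad words equal to $0$. Finitely many letters generate a nilpotent subalgebra, by the length bound $2^m-1$. Still, $M$ does not work.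

**Observation 10.** $M$ has a locally closed prime ideal.

*Proof.* Let $Z_1=x_1$ and $Z_{n+1}=Z_nx_{n+1}Z_n$. These words are good. By induction, for $N'>n$,
$$Z_{N'}=Z_n\,y_1\,Z_n\,y_2\cdots y_r\,Z_n\qquad\text{with letters }y_j\text{ of levels}>n.\tag{4}$$
Let $Q$ be the span of the good words that are not factors of any $Z_n$. It is an ideal, and it is nonzero: $x_2x_3\in Q$, because by (4) with $n=1$ any two consecutive letters of $Z_{N'}$ include $x_1$. Let $R=M/Q$, with basis the factors of the $Z_n$.

*$R$ is prime.* Let $f,g\in R$ be nonzero. Choose words $u$ and $v$ of maximal length in their supports, and $n$ such that $u,v$ are factors of $Z_n$. As $Z_nx_{n+1}Z_n$ is a factor, there is a word $h$ with $uhv$ a factor of $Z_{n+1}$. In $fhg$ the word $uhv$ arises only from the pair $(u,v)$, by comparing lengths. So $fhg\ne0$.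

*Every nonzero prime $Q'$ of $R$ contains $x_1$.* First, $Q'$ is an $F$-subspace: $FQ'$ is an ideal with $R\cdot FQ'\subseteq Q'$ and $R\not\subseteq Q'$, so $FQ'\subseteq Q'$. Let $0\ne f=\sum\alpha_jw_j\in Q'$ with distinct words $w_j$ and $\alpha_1\neq0$, and choose $n$ such that all $w_j$ are factors of $Z_n$. Write $Z_n=pw_1q$. The word $x_{n+1}\,pw_jq\,x_{n+2}$ is a factor of some $Z_{N'}$ only if $pw_jq=Z_n$, by (4), and this forces $w_j=w_1$. It is a factor for $j=1$, since $Z_{n+2}$ begins with $Z_nx_{n+1}Z_nx_{n+2}$. So multiplying $f$ by $x_{n+1}p$ on the left and $qx_{n+2}$ on the right shows that $W=x_{n+1}Z_nx_{n+2}\in Q'$. Suppose $x_1\notin Q'$. By primeness and $F$-stability, whenever words $f,g$ are not in $Q'$ there is a word $h$ with $fhg\notin Q'$. So there are words $x_1h_1x_1h_2\cdots x_1\notin Q'$ of arbitrarily large length. By (4) with $n+2$ in place of $n$, a factor of some $Z_{N'}$ of length at least twice that of $Z_{n+2}$ contains $Z_{n+2}$, hence $W$, so it lies in $Q'$. This is a contradiction.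

So the intersection of the nonzero primes of $R$ contains $x_1\ne0$, and $Q$ is locally closed in $M$. $\square$

The exact point of failure is that a prime ideal can avoid all letters and still be nonzero, by forbidding a pattern such as $x_2x_3$. The remedy is to make words forget their patterns. In $S$ a word remembers only $(\lambda,\rho,\delta)$, and by Lemma 2 a long word can be rewritten so that any prescribed small total sits in any prescribed gap. If a prime omits enough letters, then no pattern can be forbidden in it. The twist by $\sigma$ has a different task, forcing primes to be homogeneous for $\delta$; the end of the next section shows what goes wrong without it.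

## 7. Homogeneity and isolation: $A$ is prime

Call an ideal of $A$ *$K$-stable* if it is a sub-bimodule. The first step makes prime ideals homogeneous, so that we may work with one $\delta$ at a time.

**Lemma 11.** (a) Every prime ideal of $A$ is $K$-stable. (b) If $I$ is a $K$-stable ideal, then $I=\bigoplus_\mu(I\cap A_\mu)$.

*Proof.* (a) Let $P$ be prime and $KP$ the set of finite sums of elements $kp$. Then $P\subseteq KP$. By (2), $(kp)a=k(pa)\in KP$ and $a(kp)=(ak)p\in P\subseteq KP$. So $KP$ is an ideal and $A\cdot KP\subseteq P$. As $A\not\subseteq P$, primeness gives $KP\subseteq P$. Symmetrically, $a(pk)=(ap)k\in PK$ and $(pk)a=p(ka)\in P$, so $PK$ is an ideal with $PK\cdot A\subseteq P$, and $PK\subseteq P$.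

(b) Let $a=a_1+\dots+a_n\in I$ with $a_i\in A_{\mu_i}$, the $\mu_i$ distinct. We show by induction on $n$ that all $a_i\in I$. For $n=1$ there is nothing to do. Let $n\ge2$ and choose $k\in K$ with $\sigma^{\mu_1}(k)\ne\sigma^{\mu_2}(k)$. By (3),
$$ak-\sigma^{\mu_1}(k)a=\sum_{i\ge2}\bigl(\sigma^{\mu_i}(k)-\sigma^{\mu_1}(k)\bigr)a_i\in I.$$
By induction the components lie in $I$. The coefficient for $i=2$ is nonzero, so $a_2\in I$. Apply induction to $a-a_2$. $\square$

The next step turns an arbitrary nonzero element, by multiplying from both sides, into a combination of the standard elements $E(X,Y;\nu)$, for all large $X,Y$ at once. The idea is to multiply by words that block every basis element except those with one prescribed pair $(\lambda,\rho)$.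

**Lemma 12 (isolation).** Let $0\ne a\in A$, let $c\subset\mathbb N$ be finite and contain the contents of all $s\in\operatorname{supp}(a)$, and let $m=\max c$. There are $\nu_0\ge0$ in $G$ with $\operatorname{supp}\nu_0\subseteq c$ and a nonempty set $\Sigma\subseteq\operatorname{supp}(a)$, whose elements have pairwise distinct $\delta$, such that for all letters $X,Y$ of distinct levels $>m$ there are $y,z\in S$ and $0\ne k_s\in K$ with
$$y\,a\,z=\sum_{s\in\Sigma}k_s\,E(X,Y;\nu_0+\delta(s))\ne0.$$

*Proof.* Choose $s_0\in\operatorname{supp}(a)$ with $(\lambda(s_0),\rho(s_0))$ minimal under componentwise inclusion. Put $n_0=\max s_0$,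
$$T=c\setminus\lambda(s_0),\qquad T'=\{i\in c:i\le n_0\}\setminus\rho(s_0).$$
Let $t$ be the product of the $x_{i,1}$, $i\in T$, in decreasing order and $t'$ the product of the $x_{i,1}$, $i\in T'$, in increasing order (either may be empty). Put $y=[Xt]$, $z=[t'Y]$, $\ell=\operatorname{lev}X$ and $\ell'=\operatorname{lev}Y$. In $Xt$ the levels decrease and in $t'Y$ they increase, so these words are good and
$$\rho(Xt)=T\cup\{\ell\},\qquad \lambda(t'Y)=T'\cup\{\ell'\}.$$
Let $s=[w]\in\operatorname{supp}(a)$ with $w$ good.

**If $Xt\,w\,t'Y$ is good, then $(\lambda(s),\rho(s))=(\lambda(s_0),\rho(s_0))$.** The factor $Xtw$ is good, so $\lambda(s)\cap T=\emptyset$ by Lemma 1. As $\lambda(s)\subseteq c$, we get $\lambda(s)\subseteq\lambda(s_0)$, and so $\max s=\max\lambda(s)\le n_0$. Hence $\rho(s)\subseteq c\cap[1,n_0]$. The factor $wt'Y$ is good, so $\rho(s)\cap T'=\emptyset$ and $\rho(s)\subseteq\rho(s_0)$. Minimality gives equality.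

**If $(\lambda(s),\rho(s))=(\lambda(s_0),\rho(s_0))$, then $Xt\,w\,t'Y$ is good.** We have $\max s=n_0$. The word $Xtw$ is good because $(T\cup\{\ell\})\cap\lambda(s_0)=\emptyset$ (note $\ell>m$). By Lemma 1,
$$\rho(Xtw)=\rho(s_0)\cup\{i\in T:i>n_0\}\cup\{\ell\}.$$
This is disjoint from $T'\cup\{\ell'\}$: we have $\rho(s_0)\cap T'=\emptyset$; $T'\subseteq[1,n_0]$; $\ell>m$, so $\ell\notin T'$; $\ell'>m$, so $\ell'\notin\rho(s_0)\cup T$; and $\ell'\ne\ell$. So $Xtwt'Y$ is good by Lemma 1. The inner word $twt'$ is good, has levels $\le m$ and total weight $1_T+1_{T'}+\delta(s)$, where $1_T=\sum_{i\in T}e_i$. Hence $[Xtwt'Y]=E(X,Y;1_T+1_{T'}+\delta(s))$.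

So put $\Sigma=\{s\in\operatorname{supp}(a):(\lambda(s),\rho(s))=(\lambda(s_0),\rho(s_0))\}\ni s_0$ and $\nu_0=1_T+1_{T'}$; neither depends on $X,Y$. Elements of $\Sigma$ agree in $\lambda$ and $\rho$, so they differ in $\delta$, and the corresponding $E$'s are distinct. If $\alpha_s$ is the coefficient of $s$ in $a$, the coefficient in $yaz$ is $k_s=\sigma_y(\alpha_s)\ne0$. $\square$

If $a\in A_\mu$ is homogeneous, all $s\in\operatorname{supp}(a)$ have $\delta(s)=\mu$, so $|\Sigma|=1$ and $yaz=k\,E(X,Y;\nu_0+\mu)$ with $k\ne0$. This is used twice below.

**Proposition 13.** $A$ is a prime ring.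

*Proof.* We show that every nonzero ideal contains a nonzero basis element, and then join two such elements by a large letter. Let $I\ne0$ be an ideal. By Lemma 12, $AIA\ne0$. By (2), $AIA$ is a $K$-stable ideal, and it is contained in $I$. By Lemma 11(b) it contains a nonzero element of some $A_\mu$. By Lemma 12 with $|\Sigma|=1$ and $K$-stability it contains some $E=[w]$ with $w$ good. Likewise a nonzero ideal $J$ contains some $E'=[w']$ with $w'$ good. Choose a level $u$ larger than all levels in $w,w'$. Then $wx_{u,1}w'$ is good: level $u$ occurs once, and an offending pair of smaller level cannot have $x_{u,1}$ between its members, so it would lie in $w$ or in $w'$. Hence $0\ne E\cdot(x_{u,1}E')\in IJ$. $\square$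

**Remark 14 (what happens without the twist).** Let $U$ be the $F$-space with basis $S\setminus\{0\}$ and the product of $S$, with no twist. Then $U$ has a locally closed prime ideal. Let $S'$ be the quotient of the free semigroup in which good words are identified when they agree in $(\lambda,\rho)$, and all bad words are $0$; this is a congruence by Lemma 1. Let $U'$ be the $F$-space on $S'\setminus\{0\}$, an image of $U$. We claim that $U'$ is prime and has no nonzero prime ideal; then the kernel of $U\to U'$ is a locally closed prime.

The proof of Lemma 12, with a good word chosen to represent each element of $\operatorname{supp}(a)$ and $c$ containing the levels of these words, applies to $0\ne a\in U'$. Now $\Sigma$ is a single element, and by Lemma 2 $[XhY]=[XY]$ in $S'$ when $h$ has smaller levels. So for suitable $m$ every nonzero ideal contains, for all letters $X,Y$ of distinct levels $>m$, a nonzero $F$-multiple of $[XY]$. Joining by a large letter as in Proposition 13 shows that $U'$ is prime. Let $P\neq0$ be a prime ideal; as in Observation 10 it is an $F$-subspace, so $[XY]\in P$ for all letters $X,Y$ of distinct levels $>m$. Let $X$ have level $>m$ and let $XwX$ be good.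 Then $w$ contains a letter of level $>m$; let $Y$ be the first one and $w=hYw_1$. As $XhY$ is good and $h$ has levels $\le m$, the levels of $X$ and $Y$ differ, and $[XhY]=[XY]\in P$. So $[XwX]\in P$ for all $w$, that is, $XU'X\subseteq P$ and $X\in P$. Thus $P$ contains all letters of level $>m$. Since $P\neq U'$, some letter is not in $P$; let $X\notin P$ be one of largest level $u$. For any word $w$, either $w$ contains a letter of level $>u$, which is in $P$, or $XwX$ is bad. So $XU'X\subseteq P$ and $X\in P$, a contradiction.

## 8. The prime ideals of $A$ are the $P_N$

First we see that the $P_N$ are prime, and that their quotients are all alike.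

**Proposition 15.** $A/P_N\cong A$ for every infinite $N\subseteq\mathbb N$; in particular $P_N$ is prime.

*Proof.* Let $N=\{n_1<n_2<\cdots\}$, $G_N=\mathbb Z^{(N)}\subseteq G$, and $\varphi:G\to G_N$ the isomorphism $e_i\mapsto e_{n_i}$. As a $G$-set, $\Omega$ is free with $\aleph_0$ orbits. As a $G_N$-set, $\Omega$ is also free, and its set of orbits, $(G/G_N)\times\mathbb N$, is countably infinite. So there is a bijection $\theta$ of $\Omega$ with $\theta(g\omega)=\varphi(g)\theta(\omega)$: match the orbits, and extend equivariantly from one point of each orbit. It induces an $F$-automorphism of $K$, also written $\theta$, by $t_\omega\mapsto t_{\theta(\omega)}$, and $\theta\sigma^g=\sigma^{\varphi(g)}\theta$, as one sees on the $t_\omega$.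

The substitution $x_{i,q}\mapsto x_{n_i,q}$, written $w\mapsto w^\varphi$, preserves the order of levels. So $w^\varphi$ is good iff $w$ is; $\lambda$ and $\rho$ are carried over by $i\mapsto n_i$; and $\delta(w^\varphi)=\varphi(\delta(w))$. Therefore it induces an isomorphism from $S$ onto the subsemigroup of $S$ formed by $0$ and the elements of content $\subseteq N$. These nonzero elements form a $K$-basis of $A/P_N$. Hence $k[w]\mapsto\theta(k)[w^\varphi]+P_N$ extends to an additive bijection $A\to A/P_N$. It is multiplicative, since
$$\theta\bigl(k\,\sigma_s(k')\bigr)=\theta(k)\,\sigma^{\varphi(\delta(s))}\bigl(\theta(k')\bigr)$$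
and $\varphi(\delta(s))$ is the $\delta$ of the image of $s$. By Proposition 13, $A/P_N$ is a nonzero prime ring. $\square$

Now comes the main step: there are no other primes.

**Proposition 16.** Every prime ideal $P$ of $A$ equals $P_N$ for some infinite $N$.

*Proof.* By Lemma 11(a), $P$ is $K$-stable.

**Step 1 (long words outside $P$).** This step supplies the long words that will be rearranged. If $f=[v]\notin P$ and $g=[w]\notin P$, then there is a word $h$ with $[vhw]\notin P$. Indeed some $b=\sum k_j[h_j]\in A$ has $fbg\notin P$, and $fbg=\sum\sigma_f(k_j)\,f[h_j]g$, so by $K$-stability some $f[h_j]g\notin P$. Iterating: for letters $X_1,\dots,X_n\notin P$ there are words $w_1,\dots,w_{n-1}$ with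
$$[X_1w_1X_2w_2\cdots w_{n-1}X_n]\notin P.\tag{5}$$
In particular the word in (5) is good. Let $N=\{i:x_{i,q}\notin P\text{ for some }q\}$.

**Step 2 ($N$ is infinite).** This step uses that bad words are $0$. If $N=\emptyset$, then $P$ contains all letters, hence all $[w]$, hence $P=A$ by $K$-stability, a contradiction. Suppose $N$ is finite and nonempty, let $u=\max N$, and let $X=x_{u,q}\notin P$. For a word $w$, either $w$ has a letter of level outside $N$, which is in $P$, so $[XwX]\in P$; or all levels of $w$ are $\le u$, so $XwX$ is bad and $[XwX]=0$. As $X(k[w])X=\sigma_X(k)[XwX]$, we get $XAX\subseteq P$, so $X\in P$, a contradiction.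

**Step 3 (if $i\in N$, then $x_{i,q}\notin P$ for all $q$).** This step shows that $P$ cannot distinguish letters of the same level. Suppose $x_{i,q}\in P$ but $X=x_{i,r}\notin P$. By (5) there is a good word $W=Xw_1X\cdots w_{n-1}X$ with $n=q+3$ displayed $X$'s and $[W]\notin P$. Write $W=h_0Y_1h_1\cdots Y_kh_k$ with the $Y_j$ of levels $>i$ and the $h_j$ possibly empty words in levels $\le i$. Since $W$ is good, each $h_j$ has at most one letter of level $i$. All letters of level $i$ lie in the $h_j$, so there are at least $n$ of the $k+1$ words $h_j$ containing one. Hence $k+1\ge q+3\geq4$, so $k\ge3$. Let $W'=Y_1h_1\cdots h_{k-1}Y_k$, which is good, and $\tau=\sum_{j=1}^{k-1}\delta(h_j)$. At most two letters of level $i$ lie in $h_0$ and $h_k$, so at least $q+1$ lie in $W'$, and $\tau_i\ge q+1$. As there are at least two gaps and $\tau-qe_i\ge0$, Lemma 2 with $m=i$ gives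
$$[W']=[Y_1\,x_{i,q}\,Y_2\,h'\,Y_3\cdots Y_k],\qquad\delta(h')=\tau-qe_i,$$
with $h'$ empty or good in levels $\le i$, and the other gaps empty. This contains the factor $x_{i,q}\in P$. So $[W']\in P$ and hence $[W]\in P$, a contradiction.

**Step 4 ($P=P_N$).** This step shows that no further element can be in $P$. If the content of $s$ is not contained in $N$, then $s$ is a product of letters one of which is in $P$; so $P_N\subseteq P$. Suppose $P\ne P_N$. By Lemma 11(b), $P=\bigoplus_\mu(P\cap A_\mu)$, while $P_N$ is the sum of the $A_\mu$ with $\operatorname{supp}\mu\not\subseteq N$. So there is $\mu$ with $c:=\operatorname{supp}\mu\subseteq N$ and some $0\ne a\in P\cap A_\mu$. All $s\in\operatorname{supp}(a)$ have content $c$, which is finite and nonempty. Let $m=\max c$. By Lemma 12, with $|\Sigma|=1$, and $K$-stability, $\nu=\nu_0+\mu$ has $\operatorname{supp}\nu=c$ and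
$$E(X,Y;\nu)\in P\quad\text{for all letters }X,Y\text{ of distinct levels}>m.\tag{6}$$
By Step 2 choose $v\in N$ with $v>m$. By Step 3, $x_{v,1}\notin P$ and $x_{i,1}\notin P$ for all $i\in c$. By (5) there is a good word $W$ with $[W]\notin P$, beginning and ending with $x_{v,1}$, in which each $x_{i,1}$, $i\in c$, occurs at least $\nu_i+1$ times. Write $W=Y_1h_1Y_2\cdots h_{k-1}Y_k$ with the $Y_j$ of levels $>m$ and the $h_j$ possibly empty words in levels $\le m$. As $W$ is good, each $h_j$ has at most one letter of level $m$. Level $m$ occurs at least $\nu_m+1\ge2$ times, because $m\in c=\operatorname{supp}\nu$. So there are at least two gaps, that is, $k\ge3$. Let $\tau=\sum\delta(h_j)$; then $\tau_i\ge\nu_i+1$ for $i\in c$, so $\tau\ge\nu$. Since $Y_1h_1Y_2$ is good and $h_1$ has smaller levels, $Y_1$ and $Y_2$ have distinct levels. By Lemma 2,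
$$[W]=[Y_1\,h\,Y_2\,h'\,Y_3\cdots Y_k],\qquad\delta(h)=\nu,\quad\delta(h')=\tau-\nu,$$
with $h,h'$ empty or good in levels $\le m$ and the other gaps empty. The left factor is $[Y_1hY_2]=E(Y_1,Y_2;\nu)\in P$ by (6). So $[W]\in P$, a contradiction. $\square$

With the primes listed, the property we need is immediate.

**Proposition 17.** $A$ has no locally closed prime ideal.

*Proof.* By Proposition 16 every prime is $P_N$ with $N$ infinite. Let $a\notin P_N$. Some $s\in\operatorname{supp}(a)$ has content $\subseteq N$. That content is finite, so we may choose $j\in N$ outside it and put $N'=N\setminus\{j\}$. Then $P_{N'}$ is prime by Proposition 15. It contains $P_N$, strictly because $x_{j,1}\in P_{N'}\setminus P_N$, and $a\notin P_{N'}$ because the content of $s$ is contained in $N'$. So the intersection of the primes strictly containing $P_N$ is $P_N$. $\square$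

## 9. The prime ring $A$ and the non-prime ring $B$ of locally constant functions

**Proof of Theorem 4 for $A$.** $A$ is a nonzero prime ring, hence semiprime, and prime essential because nonzero ideals of a prime ring meet. By Propositions 15 and 16 all nonzero prime images of $A$ are isomorphic to $A$. By Proposition 17 there is no locally closed prime. By Theorem 3, $\widehat l_A$ contains no nonzero $*$-ring.

**Construction of $B$.** We spread $A$ over a space without isolated points. Let $\mathcal C$ be the Cantor set and $B$ the ring of locally constant functions $\mathcal C\to A$. For clopen $U\subseteq\mathcal C$ let $B_U=\{f\in B:f=0\text{ off }U\}$, an ideal, and for $\xi\in\mathcal C$ let $I_\xi=\{f\in B:f(\xi)=0\}$. Evaluation at $\xi$ is onto (use constants), so $B/I_\xi\cong A$. Since $\bigcap_\xi I_\xi=0$ is an intersection of primes, $B$ is semiprime. It is not prime, since $B_UB_{U^c}=0$ with both factors nonzero when $U\ne\emptyset,\mathcal C$.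

**Every prime $P$ of $B$ contains some $I_\xi$.** This reduces primes of $B$ to primes of $A$. For clopen $U$ we have $B_UB_{U^c}=0$, so at least one of $B_U,B_{U^c}$ lies in $P$; not both, since $B=B_U+B_{U^c}\not\subseteq P$. Let $\mathcal E=\{U\text{ clopen}:B_U\not\subseteq P\}$; so $U\in\mathcal E$ iff $B_{U^c}\subseteq P$. If $U,V\in\mathcal E$, then $B_{U^c\cup V^c}=B_{U^c}+B_{V^c}\subseteq P$, so $U\cap V\in\mathcal E$. Also $\mathcal C\in\mathcal E$, and $\emptyset\notin\mathcal E$ as $B_\emptyset=0$. By compactness there is $\xi\in\bigcap\mathcal E$. Every clopen $U\ni\xi$ belongs to $\mathcal E$: otherwise $B_U\subseteq P$, so $U^c\in\mathcal E$ and $\xi\in U^c$, which is false. Hence $B_{U^c}\subseteq P$ for every clopen $U\ni\xi$. Any $f\in I_\xi$ vanishes on a clopen neighborhood $U$ of $\xi$, so $f\in B_{U^c}\subseteq P$. Thus $I_\xi\subseteq P$.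

**Prime images and local closedness.** $B/P$ is a nonzero prime image of $B/I_\xi\cong A$, so $B/P\cong A$. The zero ideal of $A$ is a prime that is not locally closed (Proposition 17), so $P$ is not locally closed in $B$. Since $P$ was arbitrary, $B$ has no locally closed prime and all its nonzero prime images are isomorphic to $A$.

**Every prime $P$ of $B$ meets every nonzero ideal $J$.** Let $I_\xi\subseteq P$ and $0\ne f\in J$. The set where $f\neq0$ is open and nonempty, and $\mathcal C$ has no isolated points, so there is $\eta\ne\xi$ with $f(\eta)\ne0$. Take a clopen $U$ with $\eta\in U\not\ni\xi$. There is $b\in A$ with $bf(\eta)\ne0$, for otherwise $f(\eta)Af(\eta)=0$, against primeness of $A$. Let $g\in B$ be $b$ on $U$ and $0$ elsewhere. Then $gf\in J$, $gf(\xi)=0$ and $gf(\eta)=bf(\eta)\ne0$, so $0\ne gf\in J\cap I_\xi\subseteq J\cap P$. In particular $B$ is prime essential.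

**Equality of the radicals.** By Proposition 8, $\widehat l_A$ and $\widehat l_B$ depend only on the nonzero prime images of $A$ and of $B$ up to isomorphism. In both cases this is just $A$. So $\widehat l_B=\widehat l_A$, which contains no nonzero $*$-ring. $\square$

Thus the answer to the question is no.

## 10. $\widehat l_A$ is an atom, and there is one for every infinite cardinal

It remains to prove Theorem 5(a).

**Minimality.** We show that a special radical strictly above $\beta$ and inside $\widehat l_A$ must contain $A$. First, $\widehat l_A\ne\beta$, since the nonzero prime ring $A$ is not in $\beta$. Let $\gamma=\mathcal U(\mathcal M)$ with $\mathcal M$ special and $\beta\ne\gamma\subseteq\widehat l_A$. As $\beta\subseteq\gamma$ and $\gamma\ne\beta=\mathcal U(\pi)$, some ring in $\gamma$ has a nonzero prime image $T$, and $T\in\gamma$. Since $T\in\widehat l_A$, Proposition 8 gives $T\sim A/P\cong A$ for some prime $P$ of $A$. Suppose $A\notin\gamma$. Then $A$ has a nonzero image in $\mathcal M$. It is prime, hence isomorphic to $A$, so $A\in\mathcal M$. By Lemma 7, $T\in\mathcal M$, which contradicts $T\in\mathcal U(\mathcal M)$. So $A\in\gamma$, whence $\widehat l_A\subseteq\gamma$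 and $\gamma=\widehat l_A$. So $\widehat l_A$ is a special atom, and by Theorem 4 it contains no nonzero $*$-ring.

**Different cardinals give different atoms.** We read off $|F|$ from the $\sim$-class of the ring. Write $A_F$ for the ring built from a field $F$ with $|F|=\kappa$ infinite. Then $|K|=\kappa$, because $K$ is generated over $F$ by countably many indeterminates, and $|A_F|=\kappa$, because $S$ is countable. A nonzero ideal $I$ of $A_F$ contains $A_FIA_F$, which is nonzero as $A_F$ is prime, and which is a $K$-subspace. So $|I|=\kappa$. By Lemma 6 every nonzero accessible subring of $A_F$ has cardinality $\kappa$. Now suppose $\widehat l_{A_F}=\widehat l_{A_{F'}}$ with $F,F'$ infinite. Then $A_F\in\widehat l_{A_{F'}}$, and by Proposition 8, since all nonzero prime images of $A_{F'}$ are isomorphic to it, $A_F\sim A_{F'}$. A common nonzero accessible subring has cardinality $|F|$ and $|F'|$, so $|F|=|F'|$. Finally, there are fields of every infinite cardinality $\kappa$, for example $\mathbb Q$ with $\kappa$ indeterminates adjoined. $\square$
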